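\title{The circular law forces a finite second moment}

\begin{abstract}
Let $X_n$ be an $n\times n$ matrix whose entries are independent copies of a complex random variable $\xi$. We prove that if the empirical spectral distribution of $X_n/\sqrt n$ converges almost surely to the uniform law on the unit disk, then $\mathbb{E}|\xi|^2<\infty$. In fact, if $\mathbb{E}|\xi|^2=\infty$, then the fraction of eigenvalues of $X_n/\sqrt n$ in any fixed disk tends to zero in probability. Together with the circular law for noncentered matrices, this characterizes the laws of $\xi$ for which the circular law holds. The proof counts eigenvalues with Jensen's formula. We delete about $\log^2 n$ rows that have no very large entries, bound the singular values of the remaining rectangular matrix from below, and put the deleted rows back one at a time while following maximal minors. No bound on the norm or on the least singular value of $X_n$ is needed.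
\end{abstract}

\section{The question and the results}\label{sec:intro}

For an $n\times n$ complex matrix $M$ with eigenvalues $\lambda_1,\dots,\lambda_n$, counted with algebraic multiplicity, the \emph{empirical spectral distribution} is the probability measure $\mu_M=\frac1n\sum_{i=1}^n\delta_{\lambda_i}$ on $\mathbb{C}$. It records which fraction of the eigenvalues lies in a given region. Let $\mu_{\mathrm{circ}}$ be the uniform probability measure on the disk $\{|z|\le1\}$.

Let $\xi$ be a complex random variable, let $(\xi_{ij})_{i,j\ge1}$ be an infinite array of independent copies of $\xi$ on one probability space, and put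
\[
X_n=(\xi_{ij})_{1\le i,j\le n},\qquad \mu_n=\mu_{X_n/\sqrt n}.
\]
Probability measures $\nu_n$ on $\mathbb{C}$ converge \emph{weakly} to $\nu$ if $\int f\,d\nu_n\to\int f\,d\nu$ for every bounded continuous $f$. We say that the random measures $\mu_n$ converge \emph{in probability} to a deterministic probability measure $\mu$ if $\int f\,d\mu_n\to\int f\,d\mu$ in probability for every such $f$. Almost sure weak convergence implies convergence in probability, and the limit $\mu$ is unique.

The circular law theorem of Tao and Vu states that if $\mathbb{E}\xi=0$ and $\mathbb{E}|\xi|^2=1$, then almost surely $\mu_n\to\mu_{\mathrm{circ}}$ weakly. The converse question is posed in \cite{HDR}: \emph{if almost surely $\mu_n\to\mu_{\mathrm{circ}}$ weakly, must $\mathbb{E}|\xi|^2$ be finite?} The answer is yes.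

\begin{theorem}\label{thm:main}
If almost surely $\mu_n\to\mu_{\mathrm{circ}}$ weakly, then $\mathbb{E}|\xi|^2<\infty$.
\end{theorem}

When the second moment is infinite, the whole spectrum escapes from the scale $\sqrt n$.

\begin{theorem}\label{thm:escape}
If $\mathbb{E}|\xi|^2=\infty$, then $\mu_n(\{|z|\le r\})\to0$ in probability for every $r>0$.
\end{theorem}

\begin{theorem}\label{thm:class}
The following are equivalent:
\begin{itemize}
\item[(a)] almost surely $\mu_n\to\mu_{\mathrm{circ}}$ weakly;
\item[(b)] $\mu_{n_j}\to\mu_{\mathrm{circ}}$ in probability along some subsequence $(n_j)$;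
\item[(c)] $\mathbb{E}|\xi|^2<\infty$ and $\mathbb{E}|\xi-\mathbb{E}\xi|^2=1$.
\end{itemize}
Moreover, if along some subsequence $\mu_{n_j}$ converges in probability to a deterministic probability measure $\mu$, then $\mathbb{E}|\xi|^2<\infty$, and $\mu$ is uniform on the centered disk of radius $s=(\mathbb{E}|\xi-\mathbb{E}\xi|^2)^{1/2}$, with $\mu=\delta_0$ if $s=0$.
\end{theorem}

\subsection*{Which answer to expect}
The second moment is tied to the singular values of $X_n$. The average of the squared singular values of $X_n/\sqrt n$ is $n^{-2}\sum_{i,j\le n}|\xi_{ij}|^2$, which tends to $\mathbb{E}|\xi|^2\in[0,\infty]$ by the law of large numbers. Conjugating a matrix to triangular form by a unitary matrix shows that $\sum_i|\lambda_i|^2\le\operatorname{tr}MM^*$, so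
\[
\int|z|^2\,d\mu_n\le\frac1{n^2}\sum_{i,j\le n}|\xi_{ij}|^2 .
\]
Thus a finite second moment keeps the spectrum on the scale $\sqrt n$. The question asks for the reverse implication, and two things stand in the way.

First, weak convergence ignores $o(n)$ eigenvalues, and an infinite second moment might be caused by a few huge entries that move only few eigenvalues. Take $\xi$ real and symmetric with $\mathbb{P}(|\xi|>t)=1/(t^2\log t)$ for large $t$. Then $\mathbb{E}|\xi|^2=\int_0^\infty 2t\,\mathbb{P}(|\xi|>t)\,dt=\infty$, yet the expected number of entries of $X_n$ above $\varepsilon\sqrt n$ is $n/(\varepsilon^2\log(\varepsilon\sqrt n))=o(n)$. The example also shows why one should still guess ``yes'': the entries below $\varepsilon\sqrt n$ already have variance about $2\log\log n\to\infty$. If the entries behave as if they had a large variance $\sigma^2$, the circular law suggests that $\mu_n$ is spread over a disk of radius $\sigma$ and gives mass $r^2/\sigma^2$ to $\{|z|\le r\}$. Letting $\sigma\to\infty$ one is led to Theorem~\ref{thm:escape}.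

Second, $X_n$ is not normal, and large singular values do not force large eigenvalues: $t$ times a nilpotent Jordan block has $n-1$ singular values equal to $t$ and all eigenvalues equal to $0$. This is the real difficulty, and it has to be met for laws of $\xi$ with no moments at all.

\subsection*{The core estimate}
Let $N_n(r)=n\,\mu_n(\{|z|\le r\})$ be the number of eigenvalues of $X_n$ in the disk $\{|w|\le r\sqrt n\}$. For Theorem~\ref{thm:main} it is enough to see the spectrum escape with a probability that stays bounded below.

\begin{proposition}\label{prop:core}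
Suppose $\mathbb{E}|\xi|^2=\infty$. There is $c_0>0$, depending only on the law of $\xi$, such that for all $r,\eta>0$,
\[
\liminf_{n\to\infty}\mathbb{P}\big(N_n(r)\le\eta n\big)\ge c_0 .
\]
\end{proposition}

\begin{lemma}\label{lem:finite}
If $\mu_{n_j}\to\mu$ in probability along some subsequence, with $\mu$ a deterministic probability measure, then $\mathbb{E}|\xi|^2<\infty$. In particular Theorem~\ref{thm:main} holds.
\end{lemma}

\begin{proof}[Proof, given Proposition~\ref{prop:core}]
Pick $r>0$ with $\mu(\{|z|\le r\})>\frac12$ and a continuous $f$ with $1_{\{|z|\le r\}}\le f\le1_{\{|z|\le2r\}}$. Then $N_{n_j}(2r)/n_j\ge\int f\,d\mu_{n_j}$, and the right side tends in probability to $\int f\,d\mu>\frac12$. Hence $\mathbb{P}(N_{n_j}(2r)\le n_j/2)\to0$. If $\mathbb{E}|\xi|^2$ were infinite, this would contradict Proposition~\ref{prop:core} with radius $2r$ and $\eta=\frac12$.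
\end{proof}

Sections~\ref{sec:det}--\ref{sec:count} prove Proposition~\ref{prop:core}, using only linear algebra, Jensen's formula and the inequalities of Markov and Chebyshev. Section~\ref{sec:escape} raises $c_0$ to $1$ with the Kolmogorov--Rogozin inequality \cite{Rogozin}, and Section~\ref{sec:class} deduces Theorem~\ref{thm:class} from Lemma~\ref{lem:finite} and a theorem of Chafa\"{\i} \cite{Chafai}.

\section{Two deterministic tools}\label{sec:det}

\subsection*{Facts from linear algebra}
Let $Z$ be a $g\times n$ complex matrix, $g\le n$, with rows $z_1,\dots,z_g$. Its singular values $s_1(Z)\ge\dots\ge s_g(Z)\ge0$ are the square roots of the eigenvalues of $ZZ^*$, and we write $\operatorname{vol}(Z)=\prod_is_i(Z)=\det(ZZ^*)^{1/2}$. For $g=n$ this is $|\det Z|$. Let $Z^{(i)}$ be $Z$ with row $i$ deleted, let $d_i$ be the Euclidean distance from $z_i$ to the span of the other rows, and let $Z_T$ be the submatrix on a set $T$ of columns.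
\begin{itemize}
\item[(L1)] \emph{Base times height.} $\operatorname{vol}(Z)=d_i\operatorname{vol}(Z^{(i)})\le\|z_i\|\operatorname{vol}(Z^{(i)})$, by Gram--Schmidt with $z_i$ taken last.
\item[(L2)] \emph{Cauchy--Binet.} $\operatorname{vol}(Z)^2=\sum_{|T|=g}|\det Z_T|^2$.
\item[(L3)] \emph{Max-min.} $s_i(Z)=\max_{\dim U=i}\,\min_{u\in U,\,\|u\|=1}\|Zu\|$, over subspaces $U\subset\mathbb{C}^n$. Hence $s_i(Z+E)\le s_i(Z)+\|E\|$, and deleting rows does not increase $s_i$, because it does not increase $\|Zu\|$.
\item[(L4)] \emph{Negative second moment.} If all $d_i>0$, the rows are independent and $\sum_is_i(Z)^{-2}=\sum_id_i^{-2}$. Indeed the left side is $\operatorname{tr}(ZZ^*)^{-1}$, and by Cramer's rule and (L1) the $i$th diagonal entry of $(ZZ^*)^{-1}$ is $\operatorname{vol}(Z^{(i)})^2/\operatorname{vol}(Z)^2=d_i^{-2}$.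
\end{itemize}

\subsection*{Counting eigenvalues}
Jensen's formula, for a linear factor, says that for $\lambda\in\mathbb{C}$ and $\rho>0$ the average of $\log|w-\lambda|$ over the circle $|w|=\rho$ is $\log\max(\rho,|\lambda|)$. For an invertible matrix $X$, the average of $\log|\det(X-w)|-\log|\det X|$ over this circle is therefore $\sum_{|\lambda|<\rho}\log(\rho/|\lambda|)$, a weighted count of the small eigenvalues. Determinants are products of singular values, so the count is at most $\sum_i\log(1+\rho/s_i(X))$ by (L3). To use this bound one would have to control the least singular value of a square matrix. The next lemma trades this for the singular values of a rectangular submatrix and one determinant comparison.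

\begin{lemma}\label{lem:jensen}
Let $X$ be an $n\times n$ matrix, let $D$ be a set of $k$ rows of norm at most $H$, and let $Y$ be the $m\times n$ matrix of the other rows, $m=n-k$, with singular values $s_1\ge\dots\ge s_m>0$. Suppose $|\det X|\ge\theta\operatorname{vol}(Y)$ with $\theta>0$. For $0<u<\rho$, the number $N$ of eigenvalues of $X$ in $\{|w|\le u\}$ satisfies
\begin{equation}\label{eq:jensen}
N\log\frac\rho u\le\sum_{i\le m}\log\Big(1+\frac\rho{s_i}\Big)+k\log(H+\rho)+\log\frac1\theta .
\end{equation}
\end{lemma}

\begin{proof}
Let $|w|=\rho$. The rows of $X-w$ outside $D$ form the matrix $Y-wE$, where $E$ consists of $m$ rows of the identity, so $\|E\|\le1$ and $s_i(Y-wE)\le s_i+\rho$ by (L3). The rows of $X-w$ in $D$ have norm at most $H+\rho$. Removing them one by one with (L1) gives $|\det(X-w)|\le(H+\rho)^k\prod_i(s_i+\rho)$. Dividing by $|\det X|\ge\theta\prod_is_i>0$, we see that $\log|\det(X-w)|-\log|\det X|$ is at most the right side of \eqref{eq:jensen} on the whole circle. Its average is $\sum_{|\lambda|<\rho}\log(\rho/|\lambda|)\ge N\log(\rho/u)$.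
\end{proof}

\begin{example}\label{ex:cycle}
Let $X_{i,i+1}=t>0$ for $i<n$, let $X_{n,1}=\varepsilon>0$, and let all other entries vanish. The characteristic polynomial is $w^n-t^{n-1}\varepsilon$, so all eigenvalues have modulus $t(\varepsilon/t)^{1/n}$. Delete the last row. Then $s_i=t$ for all $i\le n-1$, and $H=\theta=\varepsilon$. With $\rho=eu$, inequality \eqref{eq:jensen} gives
\[
N\le(n-1)\log\Big(1+\frac{eu}t\Big)+\log\Big(1+\frac{eu}\varepsilon\Big).
\]
If $u/t\to0$ and $\log(1+eu/\varepsilon)=o(n)$, then $N=o(n)$. So $\varepsilon$ may be as small as $u\,e^{-\sqrt n}$ without harm: the determinant comparison is needed only up to a factor $e^{o(n)}$. It cannot be dropped, since for $\varepsilon=t(u/t)^n$ all $n$ eigenvalues have modulus $u$.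
\end{example}

\subsection*{Maximal minors}
It remains to compare $|\det X|$ with $\operatorname{vol}(Y)$. We add the rows of $D$ to $Y$ one at a time and follow, instead of the volume, the largest minor. For a $g\times n$ matrix $Z$ let
\[
\Delta(Z)=\max_{|T|=g}|\det Z_T|,\qquad\text{so that}\qquad\Delta(Z)\ge\binom ng^{-1/2}\operatorname{vol}(Z)
\]
by (L2). Whenever a maximizing set $T$ is needed, we take the first one in a fixed order, so that $T$ is a function of $Z$. We write $y\cdot v=\sum_iy_iv_i$, without complex conjugation.

\begin{lemma}\label{lem:minor}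
Let $Z$ be a $g\times n$ matrix of rank $g$, $1\le g<n$, and let $T$ be its maximizing column set. For each $t\notin T$ there is a vector $v^{(t)}\in\mathbb{C}^n$, depending only on $Z$ and $t$, such that
\begin{itemize}
\item[(i)] $v^{(t)}$ is supported on $T\cup\{t\}$, $v^{(t)}_t=1$, and $\|v^{(t)}\|_\infty=1$;
\item[(ii)] $z\cdot v^{(t)}=0$ for every row $z$ of $Z$;
\item[(iii)] if $Z'$ is $Z$ with a further row $y$, then $\Delta(Z')\ge\Delta(Z)\,|y\cdot v^{(t)}|$.
\end{itemize}
In particular $y\cdot v^{(t)}=y_t+b_t$, where $b_t$ depends only on $Z$ and $(y_i)_{i\in T}$.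
\end{lemma}

\begin{proof}
Expand along the new row: $\det Z'_{T\cup\{t\}}=\sum_{i\in T\cup\{t\}}c_iy_i$ with $c_i=\pm\det Z_{(T\cup\{t\})\setminus\{i\}}$. Here $|c_t|=\Delta(Z)>0$, and $|c_i|\le\Delta(Z)$ by maximality. Put $v^{(t)}_i=c_i/c_t$ on $T\cup\{t\}$ and $0$ elsewhere. This gives (i) and (iii). If $y$ is a row of $Z$, the determinant has a repeated row and vanishes, which is (ii).
\end{proof}

The point is that each of the $n-g$ columns outside $T$ offers a separate chance for the largest minor not to drop, and for a row with independent entries these chances are independent.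

\begin{example}\label{ex:three}
Let $n=3$, and suppose every disk of radius $\kappa$ has probability at most $q<1$ under the law of $\xi$. Start from one row $(a,b,c)\ne0$ with $|a|$ maximal, so $T=\{1\}$ and $|a|\ge s_1/\sqrt3$. Add a random row $y$. The minors on the columns $\{1,2\}$ and $\{1,3\}$ are $a\,(y_2-\frac bay_1)$ and $a\,(y_3-\frac cay_1)$. Given $y_1$, both are smaller than $\kappa|a|$ in modulus only if $y_2$ and $y_3$ fall into prescribed disks of radius $\kappa$, which has probability at most $q^2$. For the third row one column is left, and the failure probability is at most $q$. Hence $|\det X|\ge\kappa^2s_1/\sqrt3$ with probability at least $(1-q^2)(1-q)$, whatever the first row is. With $k$ rows to add, the probability is at least $\prod_{l\le k}(1-q^l)$, which is bounded below uniformly in $k$. This is the constant $c_0$.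
\end{example}

\subsection*{What has to be arranged}
We apply Lemma~\ref{lem:jensen} to $X_n$ with $u=r\sqrt n$. The number $k$ of deleted rows must be large enough that, with high probability, \emph{every} row of $Y$ keeps a distance $n^{-O(1)}$ from the span of the others. One row fails with probability about $q^k$, so $k$ must exceed a multiple of $\log n$; we take $k\approx\log^2n$ to avoid the constant. Then $\log(1/\theta)=O(\log^3n)$. Most singular values of $Y$ must be much larger than $\rho$, and this is where the infinite second moment enters. Finally, the term $k\log(H+\rho)$ must be negligible. With no moment assumption this is false for rows chosen blindly, so the deleted rows have to be selected.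

\section{The law of the entries and the marked rows}\label{sec:marked}

From here to the end of Section~\ref{sec:escape} we assume $\mathbb{E}|\xi|^2=\infty$. The symbols $O(\cdot)$, $o(\cdot)$ refer to $n\to\infty$, with constants that may depend on the law of $\xi$ and on the fixed parameters. Let $p(t)=\mathbb{P}(|\xi|>t)$. This function is right-continuous and nonincreasing, tends to $0$, and is positive for all $t$ because $\xi$ is unbounded.

\subsection*{Spread at a fixed scale}
Since $\xi$ is not constant, its support contains points $x_1\ne x_2$. Put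
\[
\kappa=\min\big(1,|x_1-x_2|/8\big),\qquad q_0=1-\min_{i=1,2}\mathbb{P}(|\xi-x_i|\le\kappa)<1,\qquad q=\frac{1+q_0}2<1 .
\]
A closed disk of radius $\kappa$ cannot meet both disks $\{|x-x_i|\le\kappa\}$, since then $|x_1-x_2|\le4\kappa\le|x_1-x_2|/2$. So it has probability at most $q_0$. Conditioning on $|\xi|\le B$ multiplies probabilities by at most $1/(1-p(B))$. Choose $B_*\ge1$ with $q_0/(1-p(B_*))\le q$. Then for $B\ge B_*$,
\begin{equation}\label{eq:spread}
\sup_b\mathbb{P}(|\xi-b|\le\kappa)\le q,\qquad\sup_b\mathbb{P}\big(|\xi-b|\le\kappa\ \big|\ |\xi|\le B\big)\le q .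
\end{equation}

\subsection*{Truncated variances}
For large $R$ let $\sigma_R^2$ be the variance of $\xi$ conditioned on $|\xi|\le R$.

\begin{lemma}\label{lem:sigma}
$\sigma_R\to\infty$ as $R\to\infty$.
\end{lemma}

\begin{proof}
Let $m_j(R)=\mathbb{E}|\xi|^j1_{\{|\xi|\le R\}}$ for $j=1,2$. Then $m_2(R)\to\infty$ and $\sigma_R^2\ge m_2(R)-m_1(R)^2/(1-p(R))^2$. Splitting at $|\xi|=a$ and using Cauchy--Schwarz, $m_1(R)\le a+p(a)^{1/2}m_2(R)^{1/2}$ for every $a>0$. Hence $\limsup_Rm_1(R)^2/m_2(R)\le p(a)$, and $p(a)\to0$ as $a\to\infty$.
\end{proof}

\subsection*{The level $B_n$}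
Define
\[
B_n=\inf\Big\{t\ge0:\ p(t)\le\frac{\log n}{2n}\Big\}.
\]
Then $p(B_n)\le\frac{\log n}{2n}$ by right-continuity, $p(t)>\frac{\log n}{2n}$ for $t<B_n$, and $B_n\to\infty$ because $p>0$. We always take $n$ so large that $B_n\ge B_*$. This level plays two roles. A row has on average more than $\frac12\log n$ entries above any $t<B_n$, so most rows feel the scale $B_n$. On the other hand, a row has all entries bounded by $B_n$ with probability
\[
\pi_n=(1-p(B_n))^n\ge\Big(1-\frac{\log n}{2n}\Big)^n\ge\exp\Big(-\frac{\log n}2-\frac{\log^2n}{4n}\Big)\ge\frac1{2\sqrt n}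
\]
for large $n$, by $\log(1-x)\ge-x-x^2$ on $[0,\frac12]$. So there are many such rows to delete.

The size of $B_n$ varies widely. If $p(t)=t^{-\alpha}$ for $t\ge1$, then $\log B_n=O(\log n)$. If $p(t)=1/\log t$ for $t\ge e$, then $\log B_n=2n/\log n$, and $\log^2n\cdot\log B_n$ is not $o(n)$; such laws need a larger radius $\rho$ in \eqref{eq:jensen}. If $p(t)=1/\log\log t$ for $t\ge e^e$, then $\log B_n=e^{2n/\log n}$, while a given row contains an entry with $\log|\xi_{ij}|>e^n$ with probability $1-(1-\frac1n)^n\to1-e^{-1}$. Deleting such a row would put a term $e^n\gg n\log B_n$ on the right of \eqref{eq:jensen}. This is why the deleted rows are selected.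

\subsection*{Marking}
If the law of $|\xi|$ has an atom at $B_n$, then $\pi_n$ may be much larger than $n^{-1/2}$. We thin the rows with bounded entries so that their number is under control. On an enlarged probability space, toss for each row an independent coin with success probability $\frac12n^{-1/2}/\pi_n\le1$. Call row $i$ \emph{marked} if $\max_{j\le n}|\xi_{ij}|\le B_n$ and its coin succeeds, and let $\mathcal{M}\subset[n]=\{1,\dots,n\}$ be the set of marked rows. The coins do not change the law of $X_n$. Rows are marked independently with probability $\frac12n^{-1/2}$, so $|\mathcal{M}|$ has mean $\frac12\sqrt n$ and variance at most $\frac12\sqrt n$. By Chebyshev's inequality the event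
\[
\mathcal{E}_n=\big\{\tfrac14\sqrt n\le|\mathcal{M}|\le\sqrt n\big\}
\]
has probability $1-o(1)$. The pairs (row, mark) are independent over the rows, so given $\mathcal{M}$ the rows are independent, and:
\begin{itemize}
\item[(M1)] a marked row has independent entries with the law of $\xi$ conditioned on $|\xi|\le B_n$;
\item[(M2)] for an unmarked row, the probability of any event is at most twice its probability for a row of independent copies of $\xi$, because a row is unmarked with probability at least $\frac12$.
\end{itemize}
The entries of an unmarked row are no longer independent, and (M2) is the substitute.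

Let $k=\lceil\log^2n\rceil$ and $m=n-k$, and take $n$ so large that $k\le\frac18\sqrt n$. On $\mathcal{E}_n$ let $D$ be the set of the $k$ smallest elements of $\mathcal{M}$, and let $Y$ be the $m\times n$ matrix of the rows of $X_n$ outside $D$, with singular values $s_1\ge\dots\ge s_m$. All events below are understood to be contained in $\mathcal{E}_n$. The set $D$ is a function of $\mathcal{M}$, the rows in $D$ have norm at most $\sqrt nB_n$, and given $\mathcal{M}$ they are independent of $Y$. For $G\subset[n]$ let $X_G$ be the matrix of the rows of $X_n$ indexed by $G$.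

\section{Distance from a random vector to a subspace}\label{sec:dist}

By (L4), lower bounds on singular values follow from lower bounds on the distance from a row to the span of other rows. We need two estimates. The first fails with exponentially small probability but loses a factor $\sqrt n$. The second gives a distance of order $\sigma_R\sqrt L$ in codimension $L$, as for entries of variance $\sigma_R^2$, but fails with probability of order $1/L$.

\begin{lemma}\label{lem:dist1}
Let $1\le L<n$, let $V\subset\mathbb{C}^n$ be a subspace of dimension at most $n-L$, and let $y\in\mathbb{C}^n$ have independent entries with $\sup_b\mathbb{P}(|y_j-b|\le t)\le\beta$ for all $j$. Then $\mathbb{P}(\operatorname{dist}(y,V)\le t/\sqrt n)\le\beta^L$.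
\end{lemma}

\begin{proof}
Enlarging $V$ only decreases the distance, so let $\dim V=n-L$. Apply Lemma~\ref{lem:minor} to a matrix $Z$ whose rows are a basis of $V$. For each of the $L$ indices $j\notin T$ and each $a\in V$ we have $|y\cdot v^{(j)}|=|(y-a)\cdot v^{(j)}|\le\sqrt n\,\|y-a\|$, by (ii), (i) and Cauchy--Schwarz. So $\operatorname{dist}(y,V)\le t/\sqrt n$ forces $|y_j+b_j|\le t$ for all $j\notin T$. Given $(y_i)_{i\in T}$ the $b_j$ are fixed, and these $L$ events are independent with probability at most $\beta$ each.
\end{proof}

For the second estimate one would like to compute the mean and variance of the squared distance, but the entries have no moments. We condition on the entries above a level $R$ and absorb them, together with the mean of the others, into a single vector $f$. Adding $f$ to $V$ costs one dimension and leaves a vector with bounded centered entries.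

\begin{lemma}\label{lem:dist2}
Let $R$ satisfy $\mathbb{P}(|\xi|\le R)\ge\frac12$ and $\sigma=\sigma_R>0$. Let $y\in\mathbb{C}^n$ have independent entries, all with the law of $\xi$, or all with the law of $\xi$ conditioned on $|\xi|\le B$ for some $B\ge R$. If $8\le L\le n$ and $\dim V\le n-L$, then
\[
\mathbb{P}\big(\operatorname{dist}(y,V)^2\le\sigma^2L/16\big)\le\frac{C_1}L,\qquad C_1=4+4096\,\frac{R^4}{\sigma^4}.
\]
\end{lemma}

\begin{proof}
Enlarge $V$ so that $\dim V=n-L$, and let $P^0$ be the orthogonal projection onto $V^\perp$, so $0\le P^0_{jj}\le1$ and $\sum_jP^0_{jj}=L$. Let $J=\{j:|y_j|\le R\}$ and $\tau_J=\sum_{j\in J}P^0_{jj}$. The indices belong to $J$ independently with probability at least $\frac12$, for both laws. So $\mathbb{E}\tau_J\ge L/2$ and $\operatorname{Var}\tau_J\le\frac14\sum_j(P^0_{jj})^2\le L/4$, and Chebyshev's inequality gives $\mathbb{P}(\tau_J\le L/4)\le4/L$.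

Condition on $J$ and $(y_j)_{j\notin J}$, with $\tau_J>L/4$. Since $B\ge R$, the entries $y_j$, $j\in J$, are independent with the law of $\xi$ conditioned on $|\xi|\le R$. Let $a$ be the mean of this law and write $y=f+x$, where $f_j=y_j$, $x_j=0$ for $j\notin J$, and $f_j=a$, $x_j=y_j-a$ for $j\in J$. The vector $f$ is now fixed, and the $x_j$, $j\in J$, are independent, centered, of variance $\sigma^2\le R^2$, with $|x_j|\le2R$. Let $P$ be the orthogonal projection onto $(V+\mathbb{C}f)^\perp$. Then $\operatorname{dist}(y,V)\ge\|Py\|=\|Px\|$, and $P^0-P$ is a projection of rank at most $1$. Therefore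
\[
\mathbb{E}\|Px\|^2=\sigma^2\sum_{j\in J}P_{jj}\ge\sigma^2(\tau_J-1)\ge\sigma^2\Big(\frac L4-\frac L8\Big)=\frac{\sigma^2L}8,
\]
where $L\ge8$ was used. Write $\|Px\|^2=W_1+W_2$ with $W_1=\sum_jP_{jj}|x_j|^2$ and $W_2=\sum_{i\ne j}P_{ij}\bar x_ix_j$. Both are real and $\mathbb{E}W_2=0$. They are uncorrelated, because in $|x_l|^2\bar x_ix_j$ with $i\ne j$ one of the centered factors has an index different from $l$. We have $\operatorname{Var}W_1\le16R^4\sum_jP_{jj}^2$. In $\mathbb{E}W_2^2$ the product of the terms $(i,j)$ and $(i',j')$ has mean zero unless $(i',j')=(i,j)$ or $(j,i)$, and each of these two contributes at most $\sigma^4|P_{ij}|^2$ in modulus. So $\operatorname{Var}W_2\le2R^4\sum_{i\ne j}|P_{ij}|^2$. Since $\sum_{i,j}|P_{ij}|^2=\operatorname{rank}P\le L$, the variance of $\|Px\|^2$ is at most $16R^4L$. By Chebyshev's inequality,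
\[
\mathbb{P}\big(\|Px\|^2\le\sigma^2L/16\big)\le\frac{16R^4L}{(\sigma^2L/16)^2}=\frac{4096R^4}{\sigma^4L}.\qedhere
\]
\end{proof}

We apply both lemmas in the same way. Let $G_0\subset[n]$ be a function of $\mathcal{M}$ and $i\in G_0$. Condition on $\mathcal{M}$ and on the rows other than $i$, so that the span $V$ of the rows in $G_0\setminus\{i\}$ is fixed, of dimension less than $|G_0|$. For a marked row the lemmas apply by (M1), and for an unmarked row they apply with an extra factor $2$ by (M2).

\section{Singular values of the rectangular matrix}\label{sec:sing}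

We now bound the singular values of $Y$ from below in three ways: all of them crudely, most of them at the scale $\sigma_R\sqrt n$, and most of them at the scale $B_n/n$. All events in this section depend only on $(\mathcal{M},Y)$.

\begin{lemma}\label{lem:least}
With probability $1-o(1)$, $Y$ has rank $m$ and $s_m\ge\kappa/n$.
\end{lemma}

\begin{proof}
Take $G_0=[n]\setminus D$. By Lemma~\ref{lem:dist1} with $L=k$, $t=\kappa$ and \eqref{eq:spread}, a given row of $Y$ is within $\kappa/\sqrt n$ of the span of the others with conditional probability at most $2q^k$. Since $k\ge\log^2n$, we have $2nq^k\to0$. So with probability $1-o(1)$ all $m$ distances exceed $\kappa/\sqrt n$, and (L4) gives $s_m^{-2}\le n\cdot n/\kappa^2$.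
\end{proof}

Next we use Lemma~\ref{lem:dist2}. Deleting about $\delta n$ further rows and applying (L4) shows that all but $O(\delta n)$ of the $s_i$ are at least of order $\delta\sigma_R\sqrt n$. One value of $\delta$ is not enough: the $O(\delta n)$ exceptions are known only to exceed $\kappa/n$, and would contribute $\delta n\log n$ to \eqref{eq:jensen}. So we run the argument at all dyadic scales from $n$ down to $n^{3/4}$. The exponent $\frac34$ is small enough that $n^{3/4}\log n=o(n)$, and large enough that the weak bound $C_1/L$ survives Markov's inequality.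

\begin{lemma}\label{lem:bulk}
Fix $K>0$ and $R$ with $\mathbb{P}(|\xi|\le R)\ge\frac12$ and $\sigma=\sigma_R>0$. With probability $1-o(1)$, $Y$ has rank $m$ and
\[
\sum_{i\le m}\log\Big(1+\frac{K\sqrt n}{s_i}\Big)\le48\,n\sqrt{K/\sigma}+16\,n^{3/4}\log\Big(1+\frac{Kn^{3/2}}\kappa\Big).
\]
\end{lemma}

\begin{proof}
Let $l_a=\lfloor2^{-a}n/8\rfloor$ for $0\le a\le a_n$, where $a_n\le\log_2n$ is maximal with $l_{a_n}\ge n^{3/4}$. Take $n$ so large that $B_n\ge R$, $l_0\ge n^{3/4}$ and $2n^{3/4}\ge\max(8,k)$.

Fix $a$ and let $G_0$ consist of the first $n-2l_a$ elements of $[n]\setminus D$; there are enough because $2l_a\ge k$. Call $i\in G_0$ \emph{bad} if the squared distance from row $i$ to the span of the other rows of $G_0$ is at most $\sigma^2l_a/8$. By Lemma~\ref{lem:dist2} with $L=2l_a$, each $i$ is bad with conditional probability at most $2C_1/L=C_1/l_a$. By Markov's inequality, more than $l_a$ rows are bad with probability at most $C_1n/l_a^2\le C_1n^{-1/2}$. Summing over the $O(\log n)$ values of $a$, with probability $1-o(1)$ there are at most $l_a$ bad rows at every scale $a$. We work on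 this event and on the event of Lemma~\ref{lem:least}.

Let $G\subset G_0$ be the set of rows that are not bad, $g=|G|\ge n-3l_a$. Passing from $G_0$ to $G$ shrinks the spans and so increases the distances. By (L4), $\sum_{i\le g}s_i(X_G)^{-2}\le8n/(\sigma^2l_a)$. The last $l_a$ terms of this sum are each at least $s_{g-l_a}(X_G)^{-2}$, where $g-l_a\ge n-4l_a\ge n/2$. Hence
\[
s_{g-l_a}(X_G)\ge x_a:=\frac{\sigma l_a}{\sqrt{8n}} .
\]
The matrix $X_G$ arises from $Y$ by deleting rows, so $s_i\ge x_a$ for $i\le g-l_a$ by (L3), and
\begin{equation}\label{eq:countsmall}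
\#\{i\le m:\ s_i<x_a\}\le m-(g-l_a)\le4l_a\qquad(0\le a\le a_n).
\end{equation}
Since $\lfloor x\rfloor\ge x/2$ for $x\ge1$, we have $l_a\ge2^{-a}n/16$, and so $K\sqrt n/x_a\le16\sqrt8\,K2^a/\sigma\le46K2^a/\sigma$. Sort the $s_i$ by the nonincreasing thresholds $x_a$.
\begin{itemize}
\item At most $n$ of them satisfy $s_i\ge x_0$.
\item For $1\le a\le a_n$, at most $4l_{a-1}\le2^{-a}n$ of them satisfy $x_a\le s_i<x_{a-1}$, by \eqref{eq:countsmall}.
\item At most $4l_{a_n}$ of them satisfy $s_i<x_{a_n}$. By maximality of $a_n$, $2^{-a_n-1}n/8<n^{3/4}+1$, so $4l_{a_n}\le8n^{3/4}+8\le16n^{3/4}$. Each of these contributes at most $\log(1+Kn^{3/2}/\kappa)$, because $s_i\ge\kappa/n$.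
\end{itemize}
The first two groups contribute at most $n\sum_{a\ge0}2^{-a}\log(1+46K2^a/\sigma)$. Since $\log(1+x)\le2\log(1+\sqrt x)\le2\sqrt x$, this is at most $2n\sqrt{46K/\sigma}\sum_{a\ge0}2^{-a/2}\le48n\sqrt{K/\sigma}$.
\end{proof}

For very heavy tails we need singular values comparable to $B_n$ on a logarithmic scale. At the scale $B_n$ a single entry is spread only with probability of order $\log n/n$, but codimension $\delta n$ supplies $\delta n$ independent chances. Marked rows do not see this scale and are discarded; here we use $|\mathcal{M}|\le\sqrt n$.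

\begin{lemma}\label{lem:heavy}
Fix $0<\delta\le\frac18$. With probability $1-o(1)$, at most $2\delta n$ of the $s_i$ are smaller than $B_n/(4n)$.
\end{lemma}

\begin{proof}
For large $n$,
\begin{equation}\label{eq:spreadB}
\sup_b\mathbb{P}(|\xi-b|\le B_n/4)\le1-\frac{\log n}{2n}.
\end{equation}
Indeed, if $|b|\le B_n/2$, the event forces $|\xi|\le\frac34B_n$, which has probability $1-p(\frac34B_n)<1-\frac{\log n}{2n}$ by the definition of $B_n$. If $|b|>B_n/2$, it forces $|\xi|>B_n/4$, which has probability $p(B_n/4)\le\frac12$ for large $n$.

Let $l=\lceil\delta n\rceil\ge k$ and let $G_0$ consist of the first $n-l$ elements of $[n]\setminus D$. By Lemma~\ref{lem:dist1} with $L=l$, $t=B_n/4$ and \eqref{eq:spreadB}, an unmarked row of $G_0$ is within $B_n/(4\sqrt n)$ of the span of the other rows of $G_0$ with conditional probability at most $2(1-\frac{\log n}{2n})^{\delta n}\le2n^{-\delta/2}$. By Markov's inequality, more than $n^{1-\delta/4}$ unmarked rows are this close with probability at most $2n^{-\delta/4}\to0$. Remove these rows and all marked rows from $G_0$. The remaining set $G$ has $|G|\ge n-l-n^{1-\delta/4}-\sqrt n\ge(1-2\delta)n$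 for large $n$. By (L4), the least singular value of $X_G$ satisfies $s_{|G|}(X_G)^{-2}\le n\cdot16n/B_n^2$. By (L3), $s_i\ge B_n/(4n)$ for $i\le|G|$, and $m-|G|\le2\delta n$.
\end{proof}

\section{Proof of the core estimate}\label{sec:count}

We first show that any determinant comparison with a mild loss $\theta_n$ implies that few eigenvalues are small. The allowed loss includes powers of $B_n$, which will be needed in Section~\ref{sec:escape}.

\begin{lemma}\label{lem:reduce}
Fix $r,\eta,A>0$. Let $\theta_n\in(0,1]$ be deterministic with $\log(1/\theta_n)\le A\log^2n\,(\log n+\log B_n)$ for large $n$. There are events $\Omega_n\subset\{\operatorname{rank}Y=m\}$, depending only on $(\mathcal{M},Y)$, with $\mathbb{P}(\Omega_n)\to1$, such that for large $n$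
\[
N_n(r)\le\eta n\quad\text{on}\quad\Omega_n\cap\{|\det X_n|\ge\theta_n\operatorname{vol}(Y)\}.
\]
\end{lemma}

\begin{proof}
Let $K=er$ and $\delta=\min(\eta/4,\frac18)$. By Lemma~\ref{lem:sigma} there is $R$ with $\mathbb{P}(|\xi|\le R)\ge\frac12$, $\sigma_R>0$ and $48\sqrt{K/\sigma_R}\le\eta/2$. Let $\Omega_n$ be the intersection of the events of Lemmas~\ref{lem:least}, \ref{lem:bulk} and~\ref{lem:heavy}. We apply Lemma~\ref{lem:jensen} with $u=r\sqrt n$, $H=\sqrt nB_n$, and $\rho=K\sqrt n$ or $\rho=B_n/(4n)$. In both cases $H+\rho\le(1+K)\sqrt nB_n$, so the last two terms of \eqref{eq:jensen} are together at most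
\[
F_n=A'\log^2n\,(\log n+\log B_n)
\]
for a constant $A'$. The choice of $\rho$ depends on the size of $B_n$.

\emph{Case $\log B_n\le\sqrt n$.} Here $F_n=O(\sqrt n\log^2n)=o(n)$. Take $\rho=K\sqrt n$, so that $\log(\rho/u)=1$. By \eqref{eq:jensen} and Lemma~\ref{lem:bulk},
\[
N_n(r)\le\frac\eta2\,n+O(n^{3/4}\log n)+F_n\le\eta n\quad\text{for large }n.
\]

\emph{Case $\log B_n>\sqrt n$.} Now $F_n$ need not be $o(n)$, but a larger circle multiplies the left side of \eqref{eq:jensen} by about $\log B_n$. Take $\rho=B_n/(4n)$, which exceeds $r\sqrt n$ for large $n$. Each $s_i\ge\rho$ contributes at most $\log2$. At most $2\delta n$ of the $s_i$ are below $\rho$, and each of them contributes at most $\log(1+\rho n/\kappa)=\log(1+B_n/(4\kappa))$ by Lemma~\ref{lem:least}. So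
\[
N_n(r)\big(\log B_n-\log(4rn^{3/2})\big)\le n\log2+2\delta n\log\Big(1+\frac{B_n}{4\kappa}\Big)+F_n .
\]
Divide by $n\log B_n$. Since $\log B_n>\sqrt n$, the left side is $(1-o(1))N_n(r)/n$, the first term on the right is at most $n^{-1/2}$, the second is $2\delta(1+o(1))$, and the third is $O(\log^2n/n)$. Hence $N_n(r)\le(2\delta+o(1))n\le\eta n$ for large $n$, as $2\delta\le\eta/2$.
\end{proof}

\begin{remark}
The infinite second moment is used through $B_n\to\infty$, through the spread \eqref{eq:spread}, and, decisively, in the choice of $R$. If the variance is finite, $\sigma_R$ stays bounded and $48\sqrt{K/\sigma_R}$ cannot be made small. This must be so: for centered $\xi$ of unit variance the circular law gives $N_n(r)/n\to\min(r^2,1)>0$.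
\end{remark}

Now we put the deleted rows back, as in Example~\ref{ex:three}. Let $d_1<\dots<d_k$ be the elements of $D$, let $Z_j$ be $Y$ together with the rows $d_1,\dots,d_j$, and let $\Delta_j=\Delta(Z_j)$. Then $\Delta_k=|\det X_n|$, and
\begin{equation}\label{eq:start}
\Delta_0\ge\binom nk^{-1/2}\operatorname{vol}(Y)\ge n^{-k}\operatorname{vol}(Y).
\end{equation}
Let $\mathcal{F}_j$ be the $\sigma$-field generated by $\mathcal{M}$ and $Z_j$. For $0\le j<k$,
\begin{equation}\label{eq:step}
\mathbb{P}\big(\Delta_{j+1}<\kappa\Delta_j\ \big|\ \mathcal{F}_j\big)\le q^{k-j}\quad\text{on }\{\Delta_j>0\}.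
\end{equation}
Indeed, let $T$ be the maximizing column set of $Z_j$, so $|T|=m+j$ and $k-j$ columns lie outside $T$. Let $y$ be row $d_{j+1}$; given $\mathcal{F}_j$ it has the law (M1). By Lemma~\ref{lem:minor}(iii), $\Delta_{j+1}<\kappa\Delta_j$ forces $|y_t+b_t|<\kappa$ for all $t\notin T$. Given also $(y_i)_{i\in T}$, these $k-j$ events are independent, and each has probability at most $q$ by \eqref{eq:spread}.

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Let $c_0=\prod_{l\ge1}(1-q^l)$, which is positive because $\sum_lq^l<\infty$ and depends only on the law of $\xi$. On $\{\operatorname{rank}Y=m\}$ we have $\Delta_0>0$. If the steps before $j$ all satisfied $\Delta_{i+1}\ge\kappa\Delta_i$, then $\Delta_j>0$ and \eqref{eq:step} applies. Multiplying the conditional probabilities, all $k$ steps succeed with probability at least $\prod_{j<k}(1-q^{k-j})\ge c_0$ given $(\mathcal{M},Y)$, and then \eqref{eq:start} gives $|\det X_n|\ge\theta_n\operatorname{vol}(Y)$ with $\theta_n=(\kappa/n)^k$. Here $\log(1/\theta_n)=O(\log^3n)$, so Lemma~\ref{lem:reduce} applies. Since $\Omega_n$ depends only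 on $(\mathcal{M},Y)$,
\[
\mathbb{P}\big(N_n(r)\le\eta n\big)\ge\mathbb{P}\big(\Omega_n\cap\{|\det X_n|\ge\theta_n\operatorname{vol}(Y)\}\big)\ge c_0\,\mathbb{P}(\Omega_n)\to c_0.\qedhere
\]
\end{proof}

This completes the proof of Lemma~\ref{lem:finite} and Theorem~\ref{thm:main}.

\section{Escape of the spectrum in probability}\label{sec:escape}

The loss of probability in Proposition~\ref{prop:core} comes from the last few steps, where few columns lie outside $T$ and $q^{k-j}$ is not small. To improve these steps we must use the randomness of all entries of $y$ in $y\cdot v^{(t)}$. This is hopeless if $v^{(t)}$ has a single nonzero coordinate: then $y\cdot v^{(t)}=y_t$ vanishes with probability at least $\mathbb{P}(\xi=0)$, which may be positive. But $v^{(t)}$ annihilates all earlier rows, and this forces it to have many coordinates that are not too small. A threshold $\tau$ of order $1/(nB_n)$ suffices, since it is paid only a bounded number of times in $\theta_n$. We test $v^{(t)}$ against the marked rows that were not deleted: their entries are bounded by $B_n$, so coordinates below $\tau$ have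 a negligible effect, and there are at least $\frac14\sqrt n-k\ge\frac18\sqrt n$ such rows, enough to beat a union bound over supports.

\begin{lemma}\label{lem:spreadvec}
Fix an integer $h\ge1$ and put $\tau=\kappa/(4nB_n)<1$. There is an event $\mathcal{A}_n$, depending only on $(\mathcal{M},Y)$, with $\mathbb{P}(\mathcal{A}_n)\to1$, on which the following holds: every $v\in\mathbb{C}^n$ with $\|v\|_\infty=1$ and $y\cdot v=0$ for all rows $y$ indexed by $\mathcal{M}\setminus D$ has at least $h$ coordinates with $|v_i|\ge\tau$.
\end{lemma}

\begin{proof}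
Choose $R_1\ge1$ with $h\,p(R_1)\le(1-q)/2$ and put $\epsilon=\kappa/(4hR_1)$. For $S\subset[n]$ with $1\le|S|<h$, the set $\Sigma_S=\{x\in\mathbb{C}^S:\|x\|_\infty=1\}$ is compact. So it contains a finite set $\mathcal{N}_S$ such that every point of $\Sigma_S$ is within $\epsilon$ of $\mathcal{N}_S$ in the maximum norm, and $|\mathcal{N}_S|\le C_2$ with $C_2$ depending only on $h$ and $\epsilon$. For $x\in\mathcal{N}_S$ say that a row $y$ \emph{accepts} $(S,x)$ if $|\sum_{i\in S}x_iy_i|\le\kappa/2$ or $\max_{i\in S}|y_i|>R_1$. Let $\mathcal{A}_n$ be the event that no pair $(S,x)$ is accepted by all rows in $\mathcal{M}\setminus D$.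

Suppose $v$ violates the conclusion, and let $S=\{i:|v_i|\ge\tau\}$. Then $1\le|S|<h$ and $v_S\in\Sigma_S$; let $x\in\mathcal{N}_S$ be within $\epsilon$ of $v_S$. For a row $y$ in $\mathcal{M}\setminus D$ we have $|\sum_{i\in S}v_iy_i|=|\sum_{i\notin S}v_iy_i|\le n\tau B_n=\kappa/4$. If also $\max_S|y_i|\le R_1$, then $|\sum_Sx_iy_i|\le\kappa/4+h\epsilon R_1=\kappa/2$. So all these rows accept $(S,x)$, and $\mathcal{A}_n$ fails.

Fix $(S,x)$ and an index $i_0$ with $|x_{i_0}|=1$. For a marked row, given the other entries, $|\sum_Sx_iy_i|\le\kappa/2$ confines $y_{i_0}$ to a disk of radius $\kappa/2$, which has probability at most $q$ by \eqref{eq:spread}. Conditioning on $|\xi|\le B_n$ does not increase the probability of $|\xi|>R_1$, so $\max_S|y_i|>R_1$ has probability at most $hp(R_1)$. Thus each row accepts with probability at most $\frac{1+q}2$, independently given $\mathcal{M}$. There are at most $(n+1)^h$ sets $S$, so $\mathcal{A}_n$ fails, given $\mathcal{M}$, with probability at most $(n+1)^hC_2\big(\frac{1+q}2\big)^{\sqrt n/8}\to0$.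
\end{proof}

A sum of $h$ independent spread-out terms falls into a small interval with probability $O(h^{-1/2})$. The precise tool is the following. For a real random variable $W$ let $Q(W;\lambda)=\sup_x\mathbb{P}(x\le W\le x+\lambda)$. The Kolmogorov--Rogozin inequality \cite{Rogozin} states that there is an absolute constant $C$ such that for independent real $W_i$ and $0<\lambda_i\le\lambda$,
\begin{equation}\label{eq:KR}
Q\Big(\sum_iW_i;\lambda\Big)\le C\lambda\Big(\sum_i\lambda_i^2\big(1-Q(W_i;\lambda_i)\big)\Big)^{-1/2}.
\end{equation}

\begin{lemma}\label{lem:smallball}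
Let $y$ have the law \textup{(M1)}, let $\tau>0$, and let $v\in\mathbb{C}^n$ be fixed with at least $h$ coordinates of modulus at least $\tau$. Then $\mathbb{P}(|y\cdot v|\le\kappa\tau)\le C_3/\sqrt h$, where $C_3=C\sqrt{2/(1-q)}$.
\end{lemma}

\begin{proof}
Inequality \eqref{eq:KR} concerns real variables, so we need a version of \eqref{eq:spread} for real or imaginary parts. Let $\phi\in\mathbb{R}$. One of the real and imaginary parts of $e^{i\phi}(x_1-x_2)$ has modulus at least $|x_1-x_2|/\sqrt2\ge8\kappa/\sqrt2>4\kappa$. Let $\ell(x)$ be the corresponding part of $e^{i\phi}x$, so $|\ell(x)|\le|x|$. An interval of length $2\kappa$ cannot meet both intervals $[\ell(x_i)-\kappa,\ell(x_i)+\kappa]$, so the event that $\ell(\xi)$ lies in it is disjoint from one of the events $\{|\xi-x_i|\le\kappa\}$. Hence $Q(\ell(\xi);2\kappa)\le q_0$, and after conditioning on $|\xi|\le B_n$ the bound is $q_0/(1-p(B_n))\le q$.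

Apply this with $\phi=\arg v_i$ for each $i$ with $|v_i|\ge\tau$. For a set $I$ of at least $h/2$ such indices the same part works; say it is the real part, and otherwise replace ``Re'' by ``Im'' below. For $i\in I$ let $W_i=\operatorname{Re}(v_iy_i)=|v_i|\operatorname{Re}(e^{i\arg v_i}y_i)$. Since $2\kappa\tau/|v_i|\le2\kappa$, we get $Q(W_i;2\kappa\tau)\le q$. Given $(y_i)_{i\notin I}$, the event $|y\cdot v|\le\kappa\tau$ puts $\sum_{i\in I}W_i$ into a fixed interval of length $2\kappa\tau$. By \eqref{eq:KR} with $\lambda_i=\lambda=2\kappa\tau$, this has probability at most $C(|I|(1-q))^{-1/2}\le C_3/\sqrt h$.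
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:escape}]
Fix $r,\eta,\varepsilon>0$. Choose an integer $g\ge1$ with $q^g/(1-q)\le\varepsilon/2$, and then $h$ with $gC_3/\sqrt h\le\varepsilon/2$. Let $\tau$ and $\mathcal{A}_n$ be as in Lemma~\ref{lem:spreadvec}, and let $n$ be so large that $k>g$. With $\Delta_j$ as in Section~\ref{sec:count}, say that step $j$ \emph{succeeds} if $\Delta_{j+1}\ge\kappa\Delta_j$ for $k-j>g$, and if $\Delta_{j+1}\ge\kappa\tau\Delta_j$ for $1\le k-j\le g$.

Work on $\mathcal{A}_n\cap\{\operatorname{rank}Y=m\}$, which belongs to every $\mathcal{F}_j$, and consider the first step $j$ that fails; at that step $\Delta_j>0$. For $k-j>g$ the conditional failure probability is at most $q^{k-j}$ by \eqref{eq:step}. For $k-j\le g$, let $t$ be the first column outside the maximizing set of $Z_j$ and let $v=v^{(t)}$ be the vector of Lemma~\ref{lem:minor}. It is $\mathcal{F}_j$-measurable, has $\|v\|_\infty=1$, and annihilates all rows of $Z_j$, among them the rows in $\mathcal{M}\setminus D$. On $\mathcal{A}_n$ it therefore has at least $h$ coordinates of modulus at least $\tau$.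 Failure forces $|y\cdot v|<\kappa\tau$ for the new row $y$, which has the law (M1) given $\mathcal{F}_j$, so the conditional failure probability is at most $C_3/\sqrt h$ by Lemma~\ref{lem:smallball}. In total, some step fails with conditional probability at most $\sum_{l>g}q^l+gC_3/\sqrt h\le\varepsilon$.

If all steps succeed, then \eqref{eq:start} gives $|\det X_n|\ge\theta_n\operatorname{vol}(Y)$ with $\theta_n=n^{-k}\kappa^{k-g}(\kappa\tau)^g=(\kappa/n)^k\tau^g$. We have
\[
\log\frac1{\theta_n}=k\log\frac n\kappa+g\log\frac{4nB_n}\kappa=O(\log^3n)+O(\log n+\log B_n),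
\]
so Lemma~\ref{lem:reduce} applies and $\mathbb{P}(N_n(r)\le\eta n)\ge(1-\varepsilon)\,\mathbb{P}(\Omega_n\cap\mathcal{A}_n)\to1-\varepsilon$. As $\varepsilon$ and $\eta$ are arbitrary, $\mu_n(\{|z|\le r\})=N_n(r)/n\to0$ in probability.
\end{proof}

\section{The classification}\label{sec:class}

Once the second moment is finite, a nonzero mean adds only a matrix of rank one to a centered matrix. We use the following theorem of Chafa\"{\i} \cite{Chafai}: if $\xi'$ is centered with unit variance, $X_n'$ is the corresponding matrix, and $M_n$ are deterministic $n\times n$ matrices with $\operatorname{rank}M_n=O(n^\alpha)$ for some $\alpha<1$ and $\operatorname{tr}M_nM_n^*=O(n^2)$, then almost surely $\mu_{(X_n'+M_n)/\sqrt n}\to\mu_{\mathrm{circ}}$ weakly.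

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Suppose first that $\mathbb{E}|\xi|^2<\infty$, and let $a=\mathbb{E}\xi$ and $s^2=\mathbb{E}|\xi-a|^2$. Let $\nu_s$ be the uniform law on $\{|z|\le s\}$ for $s>0$, and $\nu_0=\delta_0$. We claim that almost surely $\mu_n\to\nu_s$ weakly. If $s=0$, all entries equal $a$ almost surely, so $X_n$ has rank at most $1$ and at least $n-1$ of its eigenvalues vanish. If $s>0$, write $X_n/s=X_n'+M_n$, where $X_n'$ has the centered unit-variance entries $(\xi_{ij}-a)/s$ and all entries of $M_n$ equal $a/s$. Then $\operatorname{rank}M_n\le1$ and $\operatorname{tr}M_nM_n^*=|a|^2n^2/s^2$. By the theorem just quoted, $\mu_{X_n/(s\sqrt n)}\to\mu_{\mathrm{circ}}$ almost surely. The measure $\mu_n$ is the image of $\mu_{X_n/(s\sqrt n)}$ under $z\mapsto sz$, and $\nu_s$ is the image of $\mu_{\mathrm{circ}}$. This proves the claim, and with $s=1$ it gives (c)$\Rightarrow$(a). The implication (a)$\Rightarrow$(b) holds with the full sequence.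

Now let $\mu_{n_j}\to\mu$ in probability, with $\mu$ a deterministic probability measure. Lemma~\ref{lem:finite} gives $\mathbb{E}|\xi|^2<\infty$. By the claim $\mu_{n_j}\to\nu_s$ in probability, so $\mu=\nu_s$ by uniqueness of the limit. This is the last assertion of the theorem. If $\mu=\mu_{\mathrm{circ}}=\nu_1$, then $s=1$ because $\nu_s$ has support $\{|z|\le s\}$, which gives (b)$\Rightarrow$(c).
\end{proof}

\begin{thebibliography}{9}

\bibitem{Chafai}
D.~Chafa\"{\i}, \emph{Circular law for noncentral random matrices}, J. Theoret. Probab. \textbf{23} (2010).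

\bibitem{HDR}
\emph{Matrices to random taste: phenomena in high dimension},
\texttt{https://bpb-us-e1.wpmucdn.com/\allowbreak wp.nyu.edu/\allowbreak dist/e/20482/\allowbreak files/2021/01/HDR.pdf}.

\bibitem{Rogozin}
Rogozin, 1961.

\end{thebibliography}
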